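# Layered arithmetic circuits of constant width and polynomial degree have logarithmic depth

## 1. Five gates, unrolled by hand

Here is a circuit with one gate per layer. Each gate reads the gate just below it, or an input, or a constant:
$$v_1=x_1+x_2,\quad v_2=v_1+v_1,\quad v_3=v_2\times v_2,\quad v_4=v_3+v_3,\quad v_5=v_4+x_3 .$$
It computes $v_5=8(x_1+x_2)^2+x_3$. If we turn it into a formula (a tree) by copying every gate as often as it is read, the numbers of leaves of $v_1,\dots,v_5$ are $2,4,8,16,17$. Three gates read their child twice, and each of them doubles the size. A chain of $s$ such gates would give $2^s$ leaves.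

But not all doublings are alike. The gate $v_4=v_3+v_3$ need not copy $v_3$, since $v_4=(1+1)\times v_3$ uses it once. The gate $v_3=v_2\times v_2$ really needs two copies, but it also doubles the degree. With the first remark we get $v_5=(1+1)(1+1)(1+1)(x_1+x_2)(x_1+x_2)+x_3$, which has $11$ leaves.

This settles one gate per layer in general. Give every leaf degree $1$, let a $+$ gate have the maximum and a $\times$ gate the sum of its children's degrees. Then *a gate in layer $t$ of degree $\delta$ has a formula with at most $2t\delta$ leaves*. We induct on $t$; let $v'$ be the gate of layer $t-1$, of degree $\delta'$, and $u,u'$ leaves. A gate reading only leaves has two leaves. For $v'+u$ and $v'u$ we get at most $2(t-1)\delta'+1\le 2t\delta$ leaves. For $v'+v'=(1+1)v'$ we get at most $2(t-1)\delta+2\le 2t\delta$. For $v'v'$ we get at most $2\cdot 2(t-1)\delta'=2(t-1)\delta$, since $\delta=2\delta'$. So additive copying can be avoided, and multiplicative copying is paid for by the degree.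

With two gates per layer the first trick is no longer enough. Take
$$a_1=x_1+x_2,\quad b_1=x_3+0,\qquad a_t=a_{t-1}+b_{t-1},\quad b_t=a_{t-1}+0 .$$
All degrees are $1$, yet the unrolled formula has at least as many leaves as a Fibonacci number. No single gate can be repaired by a constant factor. What helps is linearity:
$$\begin{pmatrix}a_t\\ b_t\end{pmatrix}=\begin{pmatrix}1&1\\1&0\end{pmatrix}^{t-1}\begin{pmatrix}a_1\\ b_1\end{pmatrix},$$
and a product of $t$ matrices of size $2$ can be evaluated by repeated halving in depth $O(\log t)$.

So if the layers act linearly we can use matrix products, and if there is only one gate per layer we can charge copies to the degree. What about a bounded number of gates per layer, additions and multiplications mixed freely, and a degree that is polynomially bounded? Can such a circuit always be flattened to logarithmic depth, over the integers and without division?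

## 2. The classes and the theorem

Circuits are arithmetic circuits over $\{+,\times,-1,0,1,x_1,\dots,x_n\}$ with $+$ and $\times$ gates of fan-in $2$. The inputs take values in $\{0,1\}$. A family has one circuit for each $n$ (no uniformity is asked) and computes a function $f:\{0,1\}^*\to\mathbb Z$. A *formula* is a circuit whose graph is a tree.

**Definition ($\mathrm{GapNC}^1$).** The class of functions computed by circuit families of polynomial size and depth $O(\log n)$.

Unfolding a circuit of depth $h$ gives a formula of depth $h$ with at most $2^h$ leaves, so polynomial size is automatic when $h=O(\log n)$.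

**Definition (layered, width).** A circuit is layered if its gates are arranged in layers so that every wire between two gates goes from one layer to the next. Leaves (variables and constants) are available to every gate of every layer. The width is the maximum number of $+$ and $\times$ gates in a layer; leaves are not counted.

The five-gate circuit of Section 1 has width $1$, the Fibonacci circuit width $2$. Since a gate has fan-in $2$, a layer uses at most twice its width many leaves, so counting leaves would change the width only by a constant factor.

**Definition (syntactic degree).** Leaves have degree $1$, a $+$ gate has the maximum and a $\times$ gate the sum of its children's degrees.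

It is read off the circuit, not the function: $x_1x_1+(-1)\times(x_1x_1)$ is the zero polynomial but has syntactic degree $3$. All degrees are at least $1$, so a child never has larger degree than its parent.

**Definition ($\mathrm{GapsSC}^0$).** The class of functions computed by layered circuit families of polynomial size, constant width and polynomially bounded syntactic degree.

The inclusion $\mathrm{GapNC}^1\subseteq\mathrm{GapsSC}^0$ is due to Limaye et al. 2010; a short proof is Lemma 2 below. The question is the reverse inclusion. It is answered by a quantitative statement.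

**Theorem 1.** If $f:\{0,1\}^n\to\mathbb Z$ is computed by a layered circuit of width $w\ge1$ with $s\ge1$ layers and syntactic degree $\le d$, then $f$ is computed by an arithmetic circuit over $\{+,\times,-1,0,1,x_1,\dots,x_n\}$ of depth $O(w^2\log(s+d+2))$.

Here and below, constants in $O(\cdot)$ and the letters $C,C_1$ are absolute unless said otherwise. The width need not be constant; in terms of formulas, the size is $(s+d+2)^{O(w^2)}$.

**Consequence.** $\mathrm{GapsSC}^0\subseteq\mathrm{GapNC}^1$, and therefore
$$\mathrm{GapNC}^1=\mathrm{GapsSC}^0 .$$

To see this, take a $\mathrm{GapsSC}^0$ circuit whose output is a gate. Delete the layers above the output, and if there is an empty layer below it, delete everything up to the highest such layer: nothing there can influence the output. Now the number $s$ of layers is at most the size. With $w=O(1)$ and $s,d=n^{O(1)}$, Theorem 1 gives depth $O(\log n)$. (By Caussinus et al. 1998 the class $\mathrm{GapNC}^1$ also equals $\mathrm{GapBWBP}$, the functions given by the total weight of source-to-sink paths in polynomial-size, constant-width branching programs with edge weights from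 $\{x_1,\dots,x_n,-1,0,1\}$. We do not use this.)

The degree bound cannot be dropped. In width $1$, squaring $1+1$ repeatedly gives $2^{2^s}$ in $s+1$ layers. On the other hand a circuit of depth $h$ has value at most $2^{2^h}$ in absolute value: leaves are at most $1$, a product at most squares the bound $2^{2^{h-1}}$, and a sum at most doubles it. So functions in $\mathrm{GapNC}^1$ are bounded by $2^{n^{O(1)}}$, and $2^{2^n}$ is not among them.

## 3. Two conversions: balancing a formula, and running it in width four

We first prove two classical facts that hold over every commutative ring. The first lets us speak of formula size instead of depth. The second is the converse inclusion.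

**Lemma 1 (Brent).** Let $F$ be a formula with $m\ge2$ leaves over a commutative ring. Then $F$ is equivalent to a formula of depth $O(\log m)$ whose leaves are leaves of $F$ or $0,1,-1$.

*Proof.* If $m<6$, the depth of $F$ is at most $4$. Let $m\ge6$. Walk down from the root, always to a child with at least as many leaves as its sibling, until the current subformula $G$ has at most $2m/3$ leaves. Its parent had more than $2m/3$ leaves, so $G$ has more than $m/3$. Since $G$ occurs once, $F$ is affine linear in it:
$$F=\big(F[G\to1]+(-1)\times F[G\to0]\big)\times G+F[G\to0].$$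
Here $G$ has at most $2m/3$ leaves, and $F[G\to1]$, $F[G\to0]$ have at most $2m/3+1\le5m/6$, because $m\ge6$. Treat these formulas in the same way. There are $O(\log m)$ rounds, and each adds at most $4$ to the depth. $\square$

**Lemma 2 (converse inclusion).** Let $R$ be a commutative ring. A formula of depth $h$ over $R$, with leaves from a set $L$, is computed by a layered circuit with leaves $L\cup\{-1,0,1\}$, width $\le4$, at most $3\cdot4^h$ layers and syntactic degree $\le1+2\cdot4^h$. In particular $\mathrm{GapNC}^1\subseteq\mathrm{GapsSC}^0$.

*Proof (Ben-Or–Cleve).* Let $E_{ij}$ be the $3\times3$ matrix units. We claim, by induction on $h$, that for $i\ne j$ and each sign the matrix $I\pm FE_{ij}$ is a product of at most $4^h$ matrices $I\pm\ell E_{ab}$ with $\ell\in L$ and $a\ne b$. For a leaf this is trivial. For a sum use $I\pm(f+g)E_{ij}=(I\pm fE_{ij})(I\pm gE_{ij})$, valid because $E_{ij}^2=0$. For a product let $k$ be the third index; then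
$$I\pm fgE_{ij}=(I\pm fE_{ik})(I+gE_{kj})(I\mp fE_{ik})(I-gE_{kj}).$$
To check the upper sign put $A=E_{ik}$, $B=E_{kj}$. Then $A^2=B^2=BA=0$ and $AB=E_{ij}$. The first two factors multiply to $I+fA+gB+fgAB$, the last two to $I-fA-gB+fgAB$. In the product of these, the terms in $A$ and in $B$ cancel, every product containing $A^2$, $B^2$ or $BA$ vanishes, and $AB$ has coefficient $fg+fg-fg=fg$. The lower sign follows on replacing $f$ by $-f$. In both cases the number of factors is at most $4\cdot4^{h-1}$.

Now $F$ is the first coordinate of $(I+FE_{13})e_3$. Apply the factors one after another to a vector $u$, starting from $u=e_3$. Applying $I\pm\ell E_{ab}$ means $u_a\leftarrow u_a\pm\ell u_b$. This takes at most three layers: compute $\ell\times u_b$, multiply by $-1$ if needed, add to $u_a$. Coordinates that are still needed are copied as $u+0$. At most four gates are alive in a layer, and the maximal degree grows by at most $2$ per factor. For $\mathrm{GapNC}^1$, unfold the circuit of depth $h=O(\log n)$ to a formula of depth $h$; then $4^h=n^{O(1)}$. $\square$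

It remains to prove Theorem 1.

## 4. Cutting at half the degree

The two observations of Section 1 combine as follows. Between degree $\delta/2$ and degree $\delta$ no two gates can be multiplied with each other, so in this window the circuit is linear and we have matrix products. Below the window stand at most $w$ gates of degree at most $\delta/2$, and copying them is to be charged to the degree. The following lemma contains all of the circuit structure that we need.

Let $A$ be a commutative ring. Consider a layered circuit of width $\le w$, $w\ge1$, with at most $s\ge1$ layers, numbered $1,2,\dots$, whose leaves are elements of $A$ of degree $1$. (For Theorem 1, $A$ is the ring of functions $\{0,1\}^n\to\mathbb Z$.) Put an empty layer $0$ below. Fix a gate $v$ in layer $\tau$ of degree $\delta$. Call a gate *heavy* if its degree is $>\delta/2$, otherwise *light*. Let $a<\tau$ be maximal such that layer $a$ contains no heavy gate ($a=0$ is allowed), and let $y_1,\dots,y_r$ be the gates of layer $a$, of degrees $d_1,\dots,d_r$. So $r\le w$.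

In the five-gate circuit with $v=v_5$ we have $\delta=2$; the heavy gates are $v_3,v_4,v_5$, the cut is at $a=2$, and $y_1=v_2$.

**Lemma 3 (cut).** In this situation the following holds.

1. $d_t\le\delta/2$ for all $t$. If $\delta=1$, then $r=0$.
2. Each of the layers $a+1,\dots,\tau$ contains at most $w-1$ light gates. The gates that are children of a light gate in these layers are light gates of the previous layer or some of the $y_t$.
3. There is a polynomial $P\in A[Y_1,\dots,Y_r]$ with $v=P(y_1,\dots,y_r)$ whose weighted degree is at most $\delta$, when $Y_t$ has weight $d_t$.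
4. Let $\alpha\in A^r$, and replace each $y_t$ by a leaf $\alpha_t$ of degree $1$. Then the light gates of layers $a+1,\dots,\tau$ form a layered circuit of width $\le w-1$ with at most $s$ layers, in which no degree has increased. Moreover $P(\alpha)$ is given by a formula of depth at most
$$\Delta_0=\lceil\log_2s\rceil\,(1+\lceil\log_2(w+1)\rceil)+1,$$
each of whose leaves is $0$, $1$, $2$ or a *light element*: a leaf of the circuit, a constant $\alpha_t$, or the value of one of these light gates after the replacement.

If $N\ge s+2$, then $\Delta_0\le6w\log_2N+1$.

*Proof.* (1) Layer $a$ has no heavy gate. For $\delta=1$ every gate is heavy, as degrees are at least $1$, so layer $a$ is empty.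

(2) By maximality of $a$, and because $v$ itself is heavy, each of the layers $a+1,\dots,\tau$ contains a heavy gate. That leaves room for at most $w-1$ light ones. A child of a light gate has no larger degree, hence is not heavy, and if it is a gate it stands in the previous layer.

(3) A gate in a layer $>a$ reads leaves, gates in layers $>a$, or some of the $y_t$. Put a variable $Y_t$ in place of $y_t$. Then each gate $u$ above layer $a$ becomes a polynomial over $A$, and by induction its weighted degree is at most $\deg u$. Indeed leaves have weighted degree $\le 0\le1$, $Y_t$ has $d_t$, a sum has at most the maximum, a product at most the sum. Let $P$ be the polynomial of $v$.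

(4) The first claim follows from (2). Degrees do not increase because $d_t\ge1$. For the second, call a gate in layers $a+1,\dots,\tau$ an *h-gate* if its original degree lies in $(\delta/2,\delta]$. The gate $v$ is one. For $a<t\le\tau$ let $h_t$ be the column vector of length $w+1$ consisting of $1$, the values of the h-gates of layer $t$ after the replacement, and zeros. Let $h_a=(1,0,\dots,0)^T$. A child of an h-gate has degree $\le\delta$. So it is an h-gate of the previous layer (impossible in layer $a+1$) or a light element. The possible h-gates are these.

- A $+$ gate with an h-child $h'$ and a light element $u$: it is $1\cdot h'+u\cdot1$.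
- A $+$ gate with two h-children: it is $h'+h''$, or $2h'$ if they coincide.
- A $+$ gate with two light elements: it is $(u_1+u_2)\cdot1$.
- A $\times$ gate. It cannot have two h-children, equal or not, since then its degree would exceed $\delta/2+\delta/2=\delta$. So it is $u\cdot h'$ or $(u_1u_2)\cdot1$.

Hence $h_t=M_th_{t-1}$, where all entries of $M_t$ are $0,1,2,u,u_1+u_2$ or $u_1u_2$ with light elements $u,u_1,u_2$. So $P(\alpha)$ is an entry in the first column of $M_\tau\cdots M_{a+1}$, a product of at most $s$ matrices of size $w+1$. Multiply by repeated halving. There are at most $\lceil\log_2s\rceil$ rounds, each of depth $1+\lceil\log_2(w+1)\rceil$ (one product, then a sum of $w+1$ terms), and the entries have depth at most $1$.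

Finally $\lceil\log_2s\rceil\le\log_2(2s)\le2\log_2N$, and $1+\lceil\log_2(w+1)\rceil\le2+\log_2(w+1)\le2+w\le3w$. $\square$

In the example, $P(Y)=2Y^2+x_3$, and with the vectors $(1,v_t)^T$
$$M_5M_4M_3=\begin{pmatrix}1&0\\x_3&1\end{pmatrix}\begin{pmatrix}1&0\\0&2\end{pmatrix}\begin{pmatrix}1&0\\\alpha\alpha&0\end{pmatrix}=\begin{pmatrix}1&0\\2\alpha\alpha+x_3&0\end{pmatrix}.$$

## 5. Formal polynomials over a large field

Now $v=P(y)$ has few distinct arguments and small degree. If we knew the coefficients of $P$, we could write $v$ with few copies of the $y_t$. Lemma 3(4) computes *values* $P(\alpha)$ at constants, using only narrower circuits. Passing from values to coefficients is interpolation. Over a large field this works as it stands.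

**Theorem 3.** Let $K$ be a field with $|K|>d$. A polynomial computed (formally) by a layered circuit over $K$ (leaves: variables and constants of $K$) of width $w\ge1$ with $s$ layers and syntactic degree $\le d$ has a $K$-formula with $(s+d+2)^{O(w^2)}$ leaves. So over infinite fields, polynomial-size constant-width circuits of polynomial syntactic degree have exactly the power of polynomial-size formulas.

*Proof.* Put $N=s+d+2$. We show by induction on $w\ge0$ that every gate of degree $\le d$ in a layered circuit of width $\le w$ with at most $s$ layers has a formula with at most $N^{c'(w)}$ leaves, where $c'(0)=0$ and $c'(w)=c'(w-1)+O(w)$. For $w=0$ there are no gates. Leaves have size $1$. Let $w\ge1$.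

**Step 1: coefficients from values.** Let $v$ be a gate of degree $\delta\le d$. Cut as in Lemma 3 with $A=K[x_1,x_2,\dots]$. The exponent vectors of $P$ lie in $\Lambda=\{l\in\mathbb N^r:\sum_tl_td_t\le\delta\}$, which is downward closed and has at most $(d+1)^w$ elements. Fix distinct $\xi_0,\dots,\xi_d\in K$, and for $\alpha\in\Lambda$ put $\xi_\alpha=(\xi_{\alpha_1},\dots,\xi_{\alpha_r})$. The products $\prod_t\prod_{m<l_t}(Y_t-\xi_m)$ with $l\in\Lambda$ form a basis of the span of the monomials $Y^l$, $l\in\Lambda$: the leading monomial is $Y^l$, and the others are smaller and lie in $\Lambda$. The product indexed by $l$ vanishes at $\xi_\alpha$ unless $\alpha\ge l$ in every coordinate, and it does not vanish at $\xi_l$. So the matrix of evaluation at the points $\xi_\alpha$, $\alpha\in\Lambda$, is triangular in this basis with nonzero diagonal, hence invertible. Therefore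
$$P(y)=\sum_{l\in\Lambda}C_ly^l,\qquad C_l=\sum_{\alpha\in\Lambda}\lambda_{l,\alpha}P(\xi_\alpha),\qquad\lambda_{l,\alpha}\in K .$$

**Step 2: the cost of the coefficients.** By Lemma 3(4) each $P(\xi_\alpha)$ has a formula of depth $\le\Delta_0$ in light elements and constants, and by induction light elements have formulas with at most $N^{c'(w-1)}$ leaves. So all $C_l$ together have at most
$$B=(d+1)^{2w}\big(1+2^{\Delta_0}N^{c'(w-1)}\big)\le N^{c'(w-1)+O(w)}$$
leaves. This bound does not depend on $v$.

**Step 3: few copies of the $y_t$.** Order the $y_t$ so that $d_1\ge d_2\ge\cdots$ and evaluate in nested form $\sum_{l_1}y_1^{l_1}\big(\sum_{l_2}y_2^{l_2}(\cdots)\big)$, where each sum runs over the values that extend the current prefix to a prefix of an element of $\Lambda$. Each $C_l$ occurs once. The gate $y_t$ occurs, for each prefix $(l_1,\dots,l_t)$, at most $l_t$ times. All exponents in this prefix satisfy $l_{t'}\le\delta/d_{t'}\le\delta/d_t$. So there are at most $(1+\delta/d_t)^w$ prefixes, and $y_t$ occurs at most $(1+\delta/d_t)^w\,\delta/d_t\le(2\delta/d_t)^{w+1}$ times.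

**Step 4: the degree pays.** Let $\sigma(\delta)$ be the maximum, over gates of degree $\delta$, of the minimal formula size. We claim $\sigma(\delta)\le2B\delta^{3w+3}$ and induct on $\delta$. The copies of the $y_t$ cost at most
$$\sum_t\Big(\frac{2\delta}{d_t}\Big)^{w+1}2B\,d_t^{3w+3}\le2B\,2^{w+1}\delta^{w+1}\,w\Big(\frac\delta2\Big)^{2w+2}=2B\,\delta^{3w+3}\,w\,2^{-w-1}\le B\,\delta^{3w+3},$$
where $1\le d_t\le\delta/2$ was used. Adding $B$ for the coefficients proves the claim. (For $\delta=1$ there are no $y_t$.) So $\sigma(\delta)\le2Bd^{3w+3}\le N^{c'(w-1)+O(w)}$, and this defines $c'(w)$. Summing, $c'(w)=O(w^2)$. If the output of the circuit is a leaf, there is nothing to prove.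

**Step 5: the last sentence.** For circuits of polynomial size, delete superfluous layers as in Section 2; this gives one direction. Conversely balance a polynomial-size formula to logarithmic depth by Lemma 1 and apply Lemma 2 with $R=K[x_1,x_2,\dots]$. $\square$

## 6. Where interpolation over the integers stops

Take $K=\mathbb Q$. An integral circuit then has a small formula, but with rational constants. Clearing denominators produces a circuit for $Nf$ with some integer $N\ge1$, and there is no division gate to return to $f$. In the running example $P(Y)=2Y^2+x_3$, interpolation at $0,1,2$ gives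
$$C_2=\frac{P(2)-2P(1)+P(0)}2=\frac{(8+x_3)-2(2+x_3)+x_3}{2}=2 .$$
The coefficient is an integer, but the recipe that produces it divides by $2$.

Look at one prime $p$ at a time. Which recipes have denominators prime to $p$? If $p>d$, take $\xi_m=m$ for $0\le m\le d$. The diagonal entries in Step 1 of the last proof are then products of factorials $l_t!$ with $l_t\le d$, all prime to $p$, so $p$ divides no denominator. If $p\le d$, no choice of integer points works. Suppose $C_1=\sum_a\lambda_aP(a)$ extracted the coefficient of $Y$ from every polynomial of degree $\le p$, with finitely many integers $a$ and all $\lambda_a$ having denominators prime to $p$. For $P=Y$ this says $\sum_a\lambda_aa=1$, for $P=Y^p$ it says $\sum_a\lambda_aa^p=0$. But $a^p\equiv a\pmod p$ for every integer $a$ by Fermat, so $1\equiv0\pmod p$, a contradiction. This is the exact point at which the field proof breaks: *a coefficient of $P$ is not a $p$-integral combination of values of $P$ at integers when $p$ is small*.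

So we should not ask for coefficients of monomials. For degree $2$ we may write
$$P(y)=P(0)+\big(P(1)-P(0)\big)\,y+\big(P(2)-2P(1)+P(0)\big)\binom y2 ,$$
which needs no division. In the example it reads $x_3+2y+4\binom y2$. The price is that we need $\binom y2$ as well as $y$. To get $\binom y2$ recursively, we have to treat $\binom{P(Y)}{2}$, a polynomial which takes integer values at integers and has twice the degree. So we must carry along some binomial coefficients $\binom vk$ of every gate $v$.

Which ones? Carrying all of them, in Newton's basis $\binom yl$, is too expensive. Suppose there is one $y$ and its degree is half that of $v$. Then $\binom vk$ is expressed through $\binom yl$ with $1\le l\le2k$. If all these terms are present, the number of copies satisfies $T(0,k)=1$ and $T(m,k)=\sum_{l=1}^{2k}T(m-1,l)$, where the degree is $2^m$. As $\sum_{l\le2k}l^{m-1}\ge(2k)^m/m$, induction gives $T(m,k)\ge k^m\prod_{i=1}^m(2^i/i)$, so $T(m,1)\ge2^{m(m+1)/2}/m!$. This is not bounded by a polynomial in $2^m$.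

Both difficulties disappear if we keep the prime $p$ fixed and carry only the binomials $\binom v{p^i}$. There are only logarithmically many of them below a given bound. The next section shows that their monomials, with exponents restricted to base-$p$ digits, form a basis for interpolation whose denominators are prime to $p$. At the end the different primes are glued.

## 7. Interpolation with base-$p$ digits

Fix a prime $p$, and let $\mathbb Z_{(p)}=\{a/b:a,b\in\mathbb Z,\ b>0,\ p\nmid b\}$. For $v\in\mathbb Z$ put $\beta_i(v)=\binom v{p^i}\in\mathbb Z$; so $\beta_0(v)=v$. Negative $v$ are allowed, for instance $\beta_i(-1)=(-1)^{p^i}$.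

**Definition (local formula size).** From now on in this setting a formula has leaves $x_1,\dots,x_n$ or constants from $\mathbb Z_{(p)}$, and gates $+,\times$ of fan-in $2$. A leaf $x_i$ costs $1$. A constant written $a/b$ with $b>0$, $p\nmid b$, costs $\mathrm{len}(a/b)=1+\log_2(1+|a|)+\log_2b$. For $g:\{0,1\}^n\to\mathbb Q$ let $\mathrm{sz}_p(g)$ be the minimum total leaf cost of a formula that agrees with $g$ on $\{0,1\}^n$ (and $\infty$ if there is none).

Only the values on Boolean inputs count: $\binom{x_1+x_2}2$ agrees there with $x_1x_2$, so its $\mathrm{sz}_p$ is at most $2$ for every $p$. Clearly $\mathrm{sz}_p(g_1+g_2)$ and $\mathrm{sz}_p(g_1g_2)$ are at most $\mathrm{sz}_p(g_1)+\mathrm{sz}_p(g_2)$.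

**Definition (the polynomials $E_l$).** For $l\in\mathbb N=\{0,1,2,\dots\}$ with base-$p$ digits $l=\sum_il_{(i)}p^i$ let $E_l(t)=\prod_i\binom t{p^i}^{l_{(i)}}$. For $l\in\mathbb N^r$ let $E_l(y)=\prod_tE_{l_t}(y_t)=\prod_{t,i}\beta_i(y_t)^{(l_t)_{(i)}}$.

Each $E_l(t)$ has degree $\sum_il_{(i)}p^i=l$ and takes integer values at integers. For $p=2$ we have $E_0=1$, $E_1=t$, $E_2=\binom t2$, $E_3=t\binom t2$. The values of $E_3$ at $0,1,2,3$ are $0,0,2,9$, so by differences $E_3=2\binom t2+3\binom t3$ and $\binom t3=\frac13(E_3-2E_2)$. The denominator $3$ is allowed at $p=2$. For $p=3$ we have $E_2=t^2=\binom t1+2\binom t2$, so $\binom t2=\frac12(E_2-E_1)$, and $2$ is allowed at $p=3$. The lemma says that this always happens, and that the constants are short.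

**Lemma 4 (local interpolation).** Let $\Lambda\subset\mathbb N^r$ be finite, nonempty and downward closed, and $W\ge1$ an integer with $l_t\le W$ for all $l\in\Lambda$ and all $t$. There are $\lambda_{l,a}\in\mathbb Z_{(p)}$ $(l,a\in\Lambda)$ with $\mathrm{len}(\lambda_{l,a})\le C(r+1)(W+1)^3$ such that every $H\in\mathbb Q[y_1,\dots,y_r]$ whose monomials have exponent vectors in $\Lambda$ satisfies
$$H(y)=\sum_{l\in\Lambda}\Big(\sum_{a\in\Lambda}\lambda_{l,a}H(a)\Big)E_l(y).$$

*Proof.* **Step 1: one variable, from $E_l$ to Newton's basis.** Let $0\le l\le W$. As $\deg E_l=l$,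
$$E_l(t)=\sum_{l'\le l}A_{l,l'}\binom t{l'},\qquad A_{l,l'}=(\Delta^{l'}E_l)(0)=\sum_{a\le l'}(-1)^{l'-a}\binom{l'}aE_l(a)\in\mathbb Z .$$
For integers $a\ge0$, $m\ge1$ we have $\binom am\le a^m$. Hence $0\le E_l(a)\le a^l\le W^W$ for $0\le a\le W$ (with $0^0=1$), and $|A_{l,l'}|\le2^WW^W=(2W)^W$.

**Step 2: the diagonal is prime to $p$.** The matrix $A=(A_{l,l'})_{0\le l,l'\le W}$ is lower triangular. Comparing leading coefficients, its diagonal entries are
$$\mu_l=A_{l,l}=\frac{l!}{\prod_i((p^i)!)^{l_{(i)}}},$$
a multinomial coefficient because $\sum_il_{(i)}p^i=l$. Legendre's formula says that $v_p(l!)=\frac{l-\sum_il_{(i)}}{p-1}$. In particular $v_p((p^i)!)=\frac{p^i-1}{p-1}$. So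
$$v_p(l!)=\sum_il_{(i)}\frac{p^i-1}{p-1}=\sum_il_{(i)}\,v_p((p^i)!),$$
and $p\nmid\mu_l$. This is the one place where the digits matter.

**Step 3: the inverse matrix and its size.** By Step 2, $\kappa=A^{-1}$ is lower triangular with entries in $\mathbb Z_{(p)}$, and $\binom tl=\sum_{l'\le l}\kappa_{l,l'}E_{l'}(t)$. By Cramer's rule $\kappa_{l,l'}$ is, up to sign, a $W\times W$ minor of $A$, an integer of absolute value at most $U=W!\,(2W)^{W^2}$, divided by $\Theta=\det A=\prod_{l\le W}\mu_l$. Here $1\le\Theta\le W^{W(W+1)}$, since $\mu_l\le l!\le W^W$, and $p\nmid\Theta$. Both $\log_2U$ and $\log_2\Theta$ are $O((W+1)^3)$.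

**Step 4: several variables.** Since $y^e$ is a combination of the products $\prod_t\binom{y_t}{l'_t}$ with $l'\le e$, and $\Lambda$ is downward closed, $H$ is a combination of these products with $l'\in\Lambda$. The functionals $H\mapsto(\Delta^{l'}H)(0)$ are dual to them, so
$$H(y)=\sum_{l'\in\Lambda}(\Delta^{l'}H)(0)\prod_t\binom{y_t}{l'_t},\qquad(\Delta^{l'}H)(0)=\sum_{a\le l'}\prod_t(-1)^{l'_t-a_t}\binom{l'_t}{a_t}\,H(a).$$
Substitute $\binom{y_t}{l'_t}=\sum_{l_t\le l'_t}\kappa_{l'_t,l_t}E_{l_t}(y_t)$. All $l$ and $a$ that occur are $\le l'$ for some $l'\in\Lambda$, hence lie in $\Lambda$, and we obtain the identity with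
$$\lambda_{l,a}=\sum_{l'\in\Lambda,\ l'\ge l,\ l'\ge a}\ \prod_t\kappa_{l'_t,l_t}(-1)^{l'_t-a_t}\binom{l'_t}{a_t}.$$
The sum has at most $(W+1)^r$ terms, with common denominator $\Theta^r$ and numerators at most $U^r2^{rW}$ in absolute value. So $\mathrm{len}(\lambda_{l,a})\le1+\log_2\!\big(1+(W+1)^rU^r2^{rW}\big)+r\log_2\Theta\le C(r+1)(W+1)^3$. $\square$

The $\lambda_{l,a}$ depend on $\Lambda$ and $W$ but not on $H$. This will be essential, because our $H$ will depend on the input $x$.

## 8. Nesting with the heaviest letter outside

Next we count how often each $\beta_i(y_t)$ must be written in a sum $\sum_lC_lE_l(y)$. This is Step 3 of the field proof, with several symbols per variable. For $p=2$, one variable and $\Lambda=\{0,1,2,3\}$, put $z=\binom y2$. We may write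
$$(C_0+yC_1)+z(C_2+yC_3)\qquad\text{or}\qquad(C_0+zC_2)+y(C_1+zC_3).$$
The first form uses $z$ once and $y$ twice, the second the other way round. As $z$ will be the more expensive one, it should stand outside.

**Lemma 5 (Horner).** Let $d_1,\dots,d_r\ge1$ and $W\ge1$ be integers, and let $\Lambda\subset\mathbb N^r$ be finite and nonempty with $l_td_t\le W$ for all $l\in\Lambda$ and all $t$. For functions $C_l:\{0,1\}^n\to\mathbb Q$ and $y_t:\{0,1\}^n\to\mathbb Z$,
$$\mathrm{sz}_p\Big(\sum_{l\in\Lambda}C_lE_l(y)\Big)\le\sum_{l\in\Lambda}\mathrm{sz}_p(C_l)+\sum_{(t,i):\,p^id_t\le W}\Big(\frac{2W}{p^id_t}\Big)^{r+1}\mathrm{sz}_p(\beta_i(y_t)).$$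

*Proof.* **Step 1: the formula.** Call the pairs $(t,i)$ with $p^id_t\le W$ *letters*; the letter $(t,i)$ has weight $p^id_t$ and value $\beta_i(y_t)$. If $(l_t)_{(i)}\ne0$, then $p^i\le l_t\le W/d_t$, so all nonzero digits of $l_t$ sit at letters. Order the letters by non-increasing weight, with values $z_1,\dots,z_q$, and identify $l\in\Lambda$ with its vector of digits $(e_1,\dots,e_q)$. Evaluate
$$\sum_{e_1}z_1^{e_1}\Big(\sum_{e_2}z_2^{e_2}(\cdots)\Big),$$
where each sum ranges over the values that extend the current prefix to a prefix of an element of $\Lambda$, the innermost terms are the $C_l$, and factors $z^0$ are omitted. Each $C_l$ occurs once. The value $z_h$ occurs at most (number of prefixes $(e_1,\dots,e_h)$) $\times$ $\max e_h$ times.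

**Step 2: counting prefixes.** Let $\omega$ be the weight of the $h$-th letter $(t_0,i_0)$. The prefix $(e_1,\dots,e_h)$ involves only letters of weight $\ge\omega$, that is, for each $t$, only digits of $l_t$ at positions $i\ge k_t$ where $k_t=\min\{k\ge0:p^kd_t\ge\omega\}$. These digits are determined by the integer $\lfloor l_t/p^{k_t}\rfloor$, which is at most $(W/d_t)/(\omega/d_t)=W/\omega$. So there are at most $(1+W/\omega)^r$ prefixes. Also $e_h\le l_{t_0}/p^{i_0}\le W/(d_{t_0}p^{i_0})=W/\omega$. As $W/\omega\ge1$, the value $z_h$ occurs at most $(1+W/\omega)^r\,W/\omega\le(2W/\omega)^{r+1}$ times. $\square$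

## 9. Binomials of a shallow formula

In the field proof, the values $P(\xi_\alpha)$ came from a formula of depth $\Delta_0$ in light elements. Now we shall need $\beta_j$ of such values. The next lemma passes the $\beta$'s through a shallow formula. The cost is a constant factor per level, and it is important that the exponent of $p^k$ does not grow with the depth.

**Lemma 6.** Let $j\ge0$, $M=p^j$, and let $F$ be a $\{+,\times\}$-formula of depth $\le\Delta$ whose leaves are functions $e:\{0,1\}^n\to\mathbb Z$ with $\mathrm{sz}_p(\beta_i(e))\le S$ for all $i\le j$. Then $\mathrm{sz}_p(\beta_k(F))\le33^{\Delta}p^{4k}(C_1M^7+S)$ for every $k\le j$.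

*Proof.* We induct on $\Delta$. If $F$ is a leaf, the bound is the hypothesis. Let $F=F_1\circ F_2$ with $\circ\in\{+,\times\}$, and put $W=p^k$.

**Step 1: expand.** The polynomial $H(y_1,y_2)=\binom{y_1\circ y_2}{p^k}$ has degree $\le p^k$ in each variable. Apply Lemma 4 with $r=2$, $\Lambda=\{0,\dots,p^k\}^2$ and $W=p^k$. The coefficients $\sum_a\lambda_{l,a}H(a)$ are sums of products of constants. For $a\in\Lambda$ the number $a_1\circ a_2$ lies between $0$ and $2W^2$, so $0\le H(a)\le(2W^2)^W$, of length $O(W^2)$. And $\mathrm{len}(\lambda_{l,a})=O(W^3)$. There are at most $(W+1)^4\le16W^4$ pairs $(l,a)$, so all coefficients together cost at most $C_1W^7\le C_1M^7$, for a suitable absolute constant $C_1$.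

**Step 2: nest.** Apply Lemma 5 with $d_1=d_2=1$, and use the induction hypothesis for $\beta_i(F_1),\beta_i(F_2)$, $i\le k$. With $X=C_1M^7+S$,
$$\mathrm{sz}_p(\beta_k(F))\le C_1M^7+\sum_{i\le k}2\cdot8\,p^{3(k-i)}\cdot33^{\Delta-1}p^{4i}X .$$
Here $p^{3(k-i)}p^{4i}=p^{3k+i}$ and $\sum_{i\le k}p^i\le2p^k$. So the sum is at most $32\cdot33^{\Delta-1}p^{4k}X$. The first term is at most $X\le33^{\Delta-1}p^{4k}X$. Together this is $33^\Delta p^{4k}X$. $\square$

## 10. The bound at one prime

Now we run the proof of Theorem 3 for all $\beta_j(v)$ at once. The quantity that replaces the degree is the weight $W=p^j\delta$ of $\beta_j(v)$, and we stay below a fixed bound $D$ throughout. We allow the constants $-1,0,\dots,D$ as leaves because interpolation will plug them in. The general leaf set $\mathcal G$ is $\{x_1,\dots,x_n\}$ for Theorem 1.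

**Proposition 7.** Let $p$ be a prime, and let $D\ge2$, $s\ge1$, $w\ge0$ be integers. Let $\mathcal G$ be a set of functions $\{0,1\}^n\to\mathbb Z$, and let $S_0\ge1$ satisfy $\mathrm{sz}_p(\beta_i(g))\le S_0$ for every $g\in\mathcal G\cup\{-1,0,\dots,D\}$ and every $i\ge0$ with $p^i\le D$. Consider a layered circuit of width $\le w$ with at most $s$ layers and leaves from $\mathcal G\cup\{-1,0,\dots,D\}$, all leaves having degree $1$. For every gate $v$ of syntactic degree $\delta$ and every $j\ge0$ with $p^j\delta\le D$,
$$\mathrm{sz}_p(\beta_j(v))\le S_0(s+D)^{c(w)},$$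
where $c(0)=0$, $c(w)$ depends only on $w$, and $c(w)=O(w^2)$ for $w\ge1$.

*Proof.* We induct on $w$. For $w=0$ there are no gates. Let $w\ge1$, and put $N=s+D\ge s+2$ and $S'=S_0N^{c(w-1)}\ge1$.

**Step 1: cut and expand.** Here $\beta_j(v)$ is written as a combination of the $E_l(y)$ in a few gates of at most half the degree. Fix a gate $v$ of degree $\delta$ and $j$ with $W=p^j\delta\le D$. Apply Lemma 3 with $A$ the ring of functions $\{0,1\}^n\to\mathbb Z$. For each input $x$, the coefficients of $P$ become integers, and we get $P_x\in\mathbb Z[Y_1,\dots,Y_r]$ of weighted degree $\le\delta$ with $v(x)=P_x(y(x))$. Then $H_x=\binom{P_x}{p^j}$ is, up to a constant, a product of $p^j$ factors $P_x-m$, so its weighted degree is at most $W$. Its exponent vectors lie in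
$$\Lambda=\Big\{l\in\mathbb N^r:\sum_tl_td_t\le W\Big\},$$
which is downward closed, satisfies $l_t\le W/d_t\le W$, and has at most $(D+1)^w$ elements. Lemma 4, evaluated at the actual values $y_t=y_t(x)$, gives
$$\beta_j(v)=\sum_{l\in\Lambda}C_l(x)E_l(y),\qquad C_l(x)=\sum_{\alpha\in\Lambda}\lambda_{l,\alpha}\,\beta_j\big(P_x(\alpha)\big).\tag{1}$$
The $\lambda_{l,\alpha}$ are constants, independent of $x$.

**Step 2: the coefficients are cheap.** This is where the induction on the width enters. Fix $\alpha\in\Lambda$. Then $0\le\alpha_t\le W\le D$, so the $\alpha_t$ are admissible leaves. By Lemma 3(4), after the replacement the light gates of layers $a+1,\dots,\tau$ form a layered circuit of width $\le w-1$, with at most $s$ layers and admissible leaves, in which no degree has increased. Let $u$ be such a light gate and $i\le j$. Then $p^i\deg u\le p^j\delta\le D$. So the induction hypothesis for $w-1$, with the same $D,S_0,s$, gives $\mathrm{sz}_p(\beta_i(u(x,\alpha)))\le S'$. The same bound holds for all leaves, including the $\alpha_t$ and $0,1,2$, because $p^i\le D$, $D\ge2$ and $S_0\le S'$.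

By Lemma 3(4), $P_x(\alpha)$ is a formula of depth $\le\Delta_0$ in these light elements and $0,1,2$. Lemma 6 with $M=p^j\le D$, $k=j$ and $S=S'$ gives
$$\mathrm{sz}_p\big(\beta_j(P_x(\alpha))\big)\le B_1:=33^{\Delta_0}D^4(C_1D^7+S')\le S'N^{O(w)},$$
since $33^{\Delta_0}\le33\cdot33^{6w\log_2N}=N^{O(w)}$ and $S'\ge1$. With the length bound of Lemma 4 and $|\Lambda|\le(D+1)^w$ we get
$$\sum_{l\in\Lambda}\mathrm{sz}_p(C_l)\le B:=(D+1)^{2w}\big(C(w+1)(D+1)^3+B_1\big)\le S'N^{O(w)}.\tag{2}$$
The number $B$ does not depend on $v$ and $j$.

**Step 3: degree and weight pay for the copies.** Put $K=2B$. We claim that for every gate $v$ of degree $\delta$ and every $j$ with $W=p^j\delta\le D$,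
$$\mathrm{sz}_p(\beta_j(v))\le K\,\delta^{2w+3}\,W^{w+2}.\tag{3}$$
We use strong induction on $\delta$. Apply Lemma 5 to (1). Its letters $\beta_i(y_t)$ have weight $\omega=p^id_t\le W\le D$ and $d_t\le\delta/2<\delta$, so (3) holds for them, with $d_t,\omega$ in place of $\delta,W$. (If $\delta=1$ there are no $y_t$.) Using (2) and $r\le w$,
$$\mathrm{sz}_p(\beta_j(v))\le B+\sum_t\ \sum_{i:\ \omega=p^id_t\le W}\Big(\frac{2W}\omega\Big)^{w+1}K\Big(\frac\delta2\Big)^{2w+3}\omega^{w+2}.$$
Each term of the double sum equals $2^{w+1}W^{w+1}K(\delta/2)^{2w+3}\,\omega$. For fixed $t$ the weights $\omega$ form a geometric progression of ratio $p\ge2$ with largest term at most $W$, so $\sum_i\omega\le2W$. There are at most $w$ values of $t$. Hence the double sum is at most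
$$w\,2^{w+2}\,2^{-(2w+3)}\,K\delta^{2w+3}W^{w+2}=w\,2^{-w-1}K\delta^{2w+3}W^{w+2}\le\tfrac12K\delta^{2w+3}W^{w+2}.$$
As $B=\frac12K\le\frac12K\delta^{2w+3}W^{w+2}$, this proves (3).

**Step 4: the exponent.** Since $\delta,W\le D$, (3) gives $\mathrm{sz}_p(\beta_j(v))\le2BD^{3w+5}\le S_0N^{c(w-1)+O(w)}$. So we may take $c(w)=c(w-1)+O(w)$, and $c(w)=O(w^2)$. $\square$

The single factor $\omega$ left over in Step 3 is what makes the sum over the powers of $p$ harmless, and it comes from choosing the exponent of $W$ one larger than the number $w+1$ in Lemma 5. The factor $2^{-(2w+3)}$ comes from the halving of the degree.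

## 11. Gluing the primes by a Bézout identity

For every prime $p$ we now get a small formula with constants in $\mathbb Z_{(p)}$. Clearing its denominators gives a multiple $N_pf$ with $p\nmid N_p$. Multiples by coprime numbers determine $f$. For example, if $3f$ comes from the prime $2$ and $5f$ from the prime $3$, then $f=2\cdot(5f)-3\cdot(3f)$. One needs only the prime $2$ and the prime divisors of $N_2$.

**Lemma 8.** Let $f:\{0,1\}^n\to\mathbb Z$ and $S\ge2$ be such that $\mathrm{sz}_p(f)\le S$ for every prime $p$. Then $f$ has an arithmetic circuit over $\{+,\times,-1,0,1,x_i\}$ of depth $O(\log S)$.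

*Proof.* First, an integer with $m\ge2$ bits has a circuit of depth $O(\log m)$ over $\{-1,0,1\}$: sum its binary expansion, with $2^i$ a product of $i$ copies of $1+1$, and multiply by $-1$ if needed.

**Step 1: clear denominators at one prime.** We show that for every $p$ there is an integer $N_p\ge1$ with $p\nmid N_p$ and with $S^{O(1)}$ bits, such that $N_pf$ has a circuit of depth $O(\log S)$. Take a formula over $\mathbb Z_{(p)}$ for $f$ of cost $\le S$. Every leaf costs at least $1$, so there are at most $S$ leaves. By Lemma 1 we may balance it to depth $O(\log S)$; the leaves are old leaves or $0,\pm1$, and there are $S^{O(1)}$ of them. (A formula with one leaf is already balanced.) To each node $g$ assign an integer $q_g\ge1$ prime to $p$, together with an integral circuit for $q_gg$.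

- For a constant leaf $a/b$: $q_g=b$ and $q_gg=a$. Both have $O(S)$ bits.
- For a leaf $x_i$: $q_g=1$.
- For $g=g_1+g_2$: $q_g=q_{g_1}q_{g_2}$ and $q_gg=q_{g_2}(q_{g_1}g_1)+q_{g_1}(q_{g_2}g_2)$.
- For $g=g_1g_2$: $q_g=q_{g_1}q_{g_2}$ and $q_gg=(q_{g_1}g_1)(q_{g_2}g_2)$.

Each $q_g$ is the product of the $q$'s of the leaves below $g$, so it has $S^{O(1)}$ bits. The constants are attached by separate circuits of depth $O(\log S)$. A path from the root passes $O(\log S)$ nodes, each adding at most $2$ to the depth, and enters at most one constant circuit, at its end. So the total depth is $O(\log S)$. Let $N_p$ be the $q$ of the root.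

**Step 2: combine.** If $N_2=1$ we are done. Otherwise let $p$ range over the prime divisors of $N_2$. There are at most $\log_2N_2=S^{O(1)}$ of them. A prime dividing $N_2$ and all these $N_p$ would be one of the $p$, but $p\nmid N_p$. So $N_2$ and the $N_p$ have greatest common divisor $1$, and there are integers $0\le c_p<N_2$ with $\sum_{p\mid N_2}c_pN_p\equiv1\pmod{N_2}$. Put $c_0=(1-\sum_pc_pN_p)/N_2\in\mathbb Z$. All these numbers have $S^{O(1)}$ bits, and
$$f=c_0\,(N_2f)+\sum_{p\mid N_2}c_p\,(N_pf).$$
This is a sum of $S^{O(1)}$ terms, each of depth $O(\log S)$; so $f$ has a circuit of depth $O(\log S)$. $\square$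

## 12. Proof of Theorem 1

If the output is a leaf, there is nothing to prove. Otherwise let $D=\max(2,d)$ and $\mathcal G=\{x_1,\dots,x_n\}$, and let $p$ be any prime. We check the hypothesis of Proposition 7. On Boolean inputs $\beta_0(x_k)=x_k$, and $\beta_i(x_k)=\binom{x_k}{p^i}=0$ for $i\ge1$; both have cost $1$. For an integer $-1\le c\le D$ and $p^i\le D$ we have $|\binom c{p^i}|\le2^D$: for $c\ge0$ because $\binom cm\le2^c$, for $c=-1$ because $\binom{-1}m=(-1)^m$. So the cost of this constant is at most $1+\log_2(1+2^D)\le D+2\le2D$. Hence $S_0=2D$ is admissible *for every prime $p$*.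

The output gate has degree $\delta\le d\le D$. Proposition 7 with $j=0$ gives
$$\mathrm{sz}_p(f)\le2D(s+D)^{c(w)}\le(s+d+2)^{O(w^2)}$$
for every $p$, with a bound independent of $p$. Lemma 8 turns this into a circuit of depth $O(w^2\log(s+d+2))$. $\blacksquare$

Together with Lemma 2 this proves $\mathrm{GapNC}^1=\mathrm{GapsSC}^0$.

## 13. Binomial coefficients and low-order digits

Proposition 7 bounds all $\beta_j(v)$, and it allows general leaves. Both features can be used.

**Theorem 2.** Let $f$ be computed by a polynomial-size, constant-width, polynomial-degree layered circuit family whose leaves (of degree $1$) are constants $-1,0,1$ and functions computed by arithmetic circuits over $\{+,\times,-1,0,1,x_i\}$ of depth $\le C_2\log n$, for a common constant $C_2$. Let $0\le k=k(n)\le n^{O(1)}$. Then $f\in\mathrm{GapNC}^1$ and $\binom fk\in\mathrm{GapNC}^1$.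

*Proof.* Delete superfluous layers as in Section 2, so that the number of layers is polynomial. Let $d\ge1$ bound the degree and put $D=\max(2,d,kd)$. Fix a prime $p$; all bounds below are uniform in $p$.

**Step 1: the leaves.** Let $g$ be a leaf function. Unfold its circuit to a formula of depth $\le C_2\log n$ over $x_i,-1,0,1$. These leaves satisfy $\mathrm{sz}_p(\beta_i(\cdot))\le2$ for all $i$, since the values $\beta_i$ are $x_i$, $0$, $1$ or $-1$. Lemma 6, with $j$ maximal such that $p^j\le D$, gives $\mathrm{sz}_p(\beta_i(g))\le33^{C_2\log n}D^4(C_1D^7+2)=n^{O(1)}$ for $p^i\le D$, uniformly in $g$. The constants $-1,\dots,D$ cost at most $2D$ as in Section 12. So Proposition 7 applies with some $S_0=n^{O(1)}$.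

**Step 2: the function $f$.** If $j=0$ or $p^j\le k$, then $p^j\delta\le D$ for the degree $\delta\le d$ of the output, and Proposition 7 gives $\mathrm{sz}_p(\beta_j(f))\le n^{O(1)}$. (If the output is a leaf, this holds directly by Step 1 and the bound for constants, since $k\le kd\le D$.)

**Step 3: the function $\binom fk$.** For $k=0$ it is $1$. For $k\ge1$ apply Lemma 4 with $r=1$, $H=\binom yk$, $\Lambda=\{0,\dots,k\}$, $W=k$, and then Lemma 5 with $d_1=1$, $W=k$. The coefficients are constants of $\mathbb Z_{(p)}$ of total cost $n^{O(1)}$. The letters are the $\beta_i(f)$ with $p^i\le k$; there are at most $1+\log_2k$ of them, and each enters with a factor at most $(2k)^2$. So $\mathrm{sz}_p(\binom fk)\le n^{O(1)}$, uniformly in $p$. Apply Lemma 8 to $f$ and to the integer-valued function $\binom fk$. $\square$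

**Corollary.** Let $p$ be a fixed prime and $f\in\mathrm{GapNC}^1=\mathrm{GapsSC}^0$. Then the $O(\log n)$ lowest base-$p$ digits of $f$ (i.e. of $f\bmod p^m$ with $m=O(\log n)$) are computable in Boolean (non-uniform) $\mathrm{NC}^1$.

*Proof.* **Step 1: digits as binomials.** By Lucas, the $i$-th digit of an integer $t\ge0$ is $\binom t{p^i}\bmod p$. For instance $6$ is $110$ in binary, and $\binom61=6$, $\binom62=15$, $\binom64=15$ are even, odd, odd. To include negative $t$, we check that $t\mapsto\binom t{p^i}\bmod p$ is $p^{i+1}$-periodic on $\mathbb Z$. By Vandermonde,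
$$\binom{t+p^{i+1}}{p^i}=\sum_{m}\binom t{p^i-m}\binom{p^{i+1}}m ,$$
and for $1\le m\le p^i$ we have $v_p\binom{p^{i+1}}m=i+1-v_p(m)\ge1$. So only the term $m=0$ survives modulo $p$. Hence for every integer $f$ and $i<m$, the number $\binom f{p^i}\bmod p$ is the $i$-th digit of $f\bmod p^m$.

**Step 2: the circuits.** A function $f\in\mathrm{GapNC}^1$ is itself an admissible leaf in Theorem 2 (take it as the output). So $\binom f{p^i}$ has arithmetic circuits of depth $O(\log n)$ whenever $p^i\le n^{O(1)}$. The depth bound is uniform in $i$: for each $n$ let $k(n)$ be the $p^i$ in the allowed range for which the smallest possible depth is largest, and apply Theorem 2 to this $k(n)$.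

**Step 3: reduce modulo $p$.** Since $p$ is constant, a residue modulo $p$ takes a constant number of bits, and a gate modulo $p$ is a Boolean circuit of constant size. So a log-depth arithmetic circuit can be evaluated modulo $p$ in $\mathrm{NC}^1$. $\square$
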